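
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title{A ring with stable range one that embeds in no Dedekind-finite exchange ring}


\begin{abstract}
We show that in a Dedekind-finite exchange ring a relation $cu(1-c)=0$ with $u$ a unit forces $c^2=c$. Over every field $k$ we then construct a $k$-algebra $E$ with stable range one in which this implication fails, so $E$ embeds in no Dedekind-finite exchange ring. The algebra $E$ is the endomorphism ring of a self-similar module whose submodules form a chain, and it is semilocal. We determine its two-sided ideals and deduce that every homomorphism from $E$ to a Dedekind-finite exchange ring factors through $E/J(E)\cong k(\delta)\times k(\delta)$.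
\end{abstract}

\section{The question and the answer}

Rings are associative with identity. Ring homomorphisms are \emph{not} assumed to preserve identities unless they are called unital, and an embedding is an injective ring homomorphism. Three conditions on a ring $S$ are involved.
\begin{itemize}
\item $S$ is \emph{Dedekind-finite} (DF) if $xy=1$ implies $yx=1$ for all $x,y\in S$.
\item $S$ has \emph{stable range one} if, whenever $aS+bS=S$, there is $y\in S$ such that $a+by$ is a unit.
\item $S$ is an \emph{exchange ring} if for every $a\in S$ there is an idempotent $p\in aS$ with $1-p\in(1-a)S$.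
\end{itemize}
The first two are finiteness conditions. Stable range one is the stronger one: if $xy=1$, then $yS+(1-yx)S=S$, so $w=y+(1-yx)z$ is a unit for some $z$; since $x(1-yx)=0$, we get $xw=1$, so $x=w^{-1}$ is a unit. The exchange condition, in contrast, says that there are many idempotents: the equation $a+(1-a)=1$ can always be refined to a decomposition $S=pS\oplus(1-p)S$ with $pS\subseteq aS$ and $(1-p)S\subseteq(1-a)S$.

Every ring embeds in a clean ring, hence in an exchange ring (Burgess and Raphael). What becomes of this if the larger ring has to be Dedekind-finite as well? A ring that embeds in a DF ring is DF (see Lemma~\ref{lem:corner}(a)), so some finiteness of the given ring is necessary. The following question, which comes from \cite{HL}, asks whether a strong form of finiteness is sufficient.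

\begin{quote}
\emph{Can every ring with stable range one be embedded in a Dedekind-finite exchange ring?}
\end{quote}

Simple cases suggest that it can: a local ring is itself a DF exchange ring, and a commutative ring embeds in a product of local rings (Section~\ref{sec:sharp}). Nevertheless the answer is no. The reason is an implication that holds in all DF exchange rings, and therefore, as we shall see, in every ring that embeds in one.

\begin{theorem}\label{thm:obstruction}
Let $S$ be a Dedekind-finite exchange ring, and let $c,u\in S$ with $u$ a unit and $cu(1-c)=0$. Then $c^2=c$.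
\end{theorem}

\begin{theorem}\label{thm:main}
For every field $k$ there is a $k$-algebra $E$ with stable range one that contains elements $c,u$ with $u$ a unit, $cu(1-c)=0$ and $c^2\neq c$. Hence $E$ embeds in no Dedekind-finite exchange ring. Moreover, $E$ can be taken semilocal with $E/J(E)$ a product of two fields.
\end{theorem}

For the particular ring $E$ that we construct, more is true: no homomorphism to a DF exchange ring sees any part of the radical of $E$. A ring is \emph{right} (\emph{left}) \emph{Rickart} if the right (left) annihilator of each element is generated by an idempotent as a right (left) ideal.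

\begin{theorem}\label{thm:ideals}
Let $E$ be the ring constructed in Sections~\ref{sec:R} and~\ref{sec:E}.
\begin{enumerate}
\item $E/J(E)\cong k(\delta)\times k(\delta)$. The two-sided ideals of $E$ are exactly $0$, $J(E)$, $I$, $L$, $E$, where $I$ and $L$ are the two maximal ideals and $I\cap L=J(E)$. In particular, every nonzero ideal contains $J(E)$.
\item Every ring homomorphism from $E$ to a Dedekind-finite exchange ring kills $J(E)$, so it factors through the commutative exchange ring $k(\delta)\times k(\delta)$. The same holds for every unital ring homomorphism from $E$ to a Dedekind-finite ring that is right Rickart or left Rickart.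
\end{enumerate}
\end{theorem}

\section{The obstruction}\label{sec:obstruction}

For $z\in S$ write $\operatorname{ann}_S(z)=\{s\in S: zs=0\}$. If $cz=0$, then $z=(1-c)z$. Hence the relation $cu(1-c)=0$ gives a chain of right ideals
\begin{equation}\label{eq:chain}
u(1-c)S\ \subseteq\ \operatorname{ann}_S(c)\ \subseteq\ (1-c)S,
\end{equation}
and $c^2=c$ means precisely that $(1-c)S\subseteq\operatorname{ann}_S(c)$. So Theorem~\ref{thm:obstruction} says that the unit $u$ cannot push $(1-c)S$ into the part of $(1-c)S$ killed by $c$ unless that part is everything.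

The simplest case is $S=\operatorname{End}_k(W)$ with $W$ a finite-dimensional vector space. The same argument on $W$ gives $u(1-c)W\subseteq\ker c\subseteq(1-c)W$. The outer spaces have equal dimension, so $\ker c=(1-c)W$ and $c(1-c)=0$. In a general DF ring there is no dimension. Dedekind-finiteness only prevents a \emph{direct summand} of the right module $S$ from being isomorphic to a proper direct summand of itself. The job of the exchange condition is to show that $\operatorname{ann}_S(c)$ is a direct summand. We therefore argue in two steps: a summand annihilator suffices (Lemma~\ref{lem:rickart}), and the exchange condition at $c$ provides it (Lemma~\ref{lem:exchange}).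

Dedekind-finiteness has to be applied inside summands, and Theorem~\ref{thm:main} allows embeddings that move the identity. Both require the following standard facts.

\begin{lemma}\label{lem:corner}
Let $e$ be an idempotent of a ring $S$.
\begin{enumerate}
\item[(a)] If $S$ is DF, so is $eSe$. Hence a ring that embeds in a DF ring is DF.
\item[(b)] If $S$ is an exchange ring, so is $eSe$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $xy=e$ in $eSe$, then $(x+1-e)(y+1-e)=1$. So $(y+1-e)(x+1-e)=1$, that is, $yx=e$. If $\varphi:Q\to S$ is an embedding, then $Q$ is isomorphic to a subring of $\varphi(1)S\varphi(1)$ containing the identity of that corner, and such subrings of DF rings are DF.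

(b) Let $a\in eSe$ and $a'=a+(1-e)$, so $1-a'=e-a$. There is an idempotent $h\in a'S$ with $1-h\in(e-a)S\subseteq eS$. Then $e(1-h)=1-h$, so $q=(1-h)e$ lies in $eSe$ and $q^2=(1-h)(1-h)e=q$. Writing $1-h=(e-a)s$, we get $q=(e-a)se=(e-a)(ese)$. Writing $h=a's'$ and using $ea'=a=ae$, we get $e-q=e(e-q)=ehe=ea's'e=a(es'e)$. Thus $e-q$ is an idempotent in $a(eSe)$ and $e-(e-q)=q\in(e-a)(eSe)$.
\end{proof}

\begin{lemma}\label{lem:rickart}
Let $S$ be DF, and let $c,u\in S$ with $u$ a unit and $cu(1-c)=0$. If $\operatorname{ann}_S(c)=eS$ for some idempotent $e$, then $c^2=c$.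
\end{lemma}

\begin{proof}
Put $K=\operatorname{ann}_S(c)=eS$. By \eqref{eq:chain}, $uK\subseteq u(1-c)S\subseteq K$, so $ue=eue$. Hence, in $eSe$,
\[
(eu^{-1}e)(eue)=eu^{-1}ue=e .
\]
By Lemma~\ref{lem:corner}(a), also $e=(eue)(eu^{-1}e)=ueu^{-1}e$, that is, $u^{-1}e=eu^{-1}e\in K$. So $u^{-1}K\subseteq K$. Now \eqref{eq:chain} gives $(1-c)S=u^{-1}\cdot u(1-c)S\subseteq u^{-1}K\subseteq K$, so $c(1-c)=0$.
\end{proof}

\begin{lemma}\label{lem:exchange}
Let $S$ be DF, and let $c,u\in S$ with $u$ a unit and $cu(1-c)=0$. If there is an idempotent $p\in cS$ with $1-p\in(1-c)S$, then $\operatorname{ann}_S(c)$ is generated by an idempotent.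
\end{lemma}

\begin{proof}
It is convenient to look at $cu$ first. Write $p=cy$ and $q:=1-p=(1-c)z$. Left multiplication by $cu$ kills $qS$, since $cuq=cu(1-c)z=0$. On the other hand, the element $s:=u^{-1}yp$ satisfies
\[
cus=cyp=p,\qquad sp=s,
\]
so left multiplication by $cu$ maps $sS$ isomorphically onto $pS$. Thus $sS\cap qS=0$, and $sS\oplus qS$ is a copy of $pS\oplus qS=S$ inside $S$. Dedekind-finiteness should force this copy to be all of $S$, leaving no room for a kernel of $cu$ larger than $qS$.

To carry this out, put
\[
\theta=s+q,\qquad \psi=pcu+q(1-scu).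
\]
Then $cu\theta=p+0=p$. Therefore $scu\theta=sp=s$, so $(1-scu)\theta=q$, and
\[
\psi\theta=p\cdot p+q\cdot q=1 .
\]
As $S$ is DF, $\theta\psi=1$. If $cuw=0$, then $\psi w=qw$ and
\[
w=\theta\psi w=(s+q)qw=qw,
\]
because $sq=spq=0$. With $cuq=0$ this proves $\operatorname{ann}_S(cu)=qS$. Finally, $cw=0$ if and only if $cu(u^{-1}w)=0$, so
$\operatorname{ann}_S(c)=u\operatorname{ann}_S(cu)=uqS=(uqu^{-1})S$, and $uqu^{-1}$ is idempotent.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
In an exchange ring the idempotent required in Lemma~\ref{lem:exchange} exists. So $\operatorname{ann}_S(c)$ is generated by an idempotent, and Lemma~\ref{lem:rickart} gives $c^2=c$. Note that the exchange condition was used only at the single element $c$.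
\end{proof}

The exchange hypothesis cannot be dropped: this is the content of Theorem~\ref{thm:main}, since rings with stable range one are DF. Neither can Dedekind-finiteness.

\begin{example}\label{ex:shift}
Let $W$ be a vector space with basis $(e_j)_{j\in\mathbb Z}$ and $S=\operatorname{End}_k(W)$. This is an exchange ring: given $a\in S$, we have $aW+(1-a)W=W$, so $W=aW\oplus Z$ with $Z\subseteq(1-a)W$; the projection $h$ onto $aW$ along $Z$ lies in $aS$, and $1-h$ lies in $(1-a)S$, since maps can be lifted on a basis. Let $u$ be the shift $e_j\mapsto e_{j+1}$, and let $c$ be given by $ce_j=0$ for $j\ge1$, $ce_{-1}=e_{-1}-e_0$, and $ce_j=e_j$ for the remaining $j$. With $W_i$ the span of $\{e_j:j\ge i\}$ we have $(1-c)W=ke_0+W_1=W_0$, $uW_0=W_1$ and $cW_1=0$, so $cu(1-c)=0$. But $c(1-c)e_{-1}=ce_0=e_0\ne0$. Here $u$ moves $W_0$ strictly inside itself.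
\end{example}

\section{A self-similar chain of right ideals}\label{sec:R}

To prove Theorem~\ref{thm:main} we must realize the behavior of Example~\ref{ex:shift} inside a ring with stable range one. It helps to rewrite the relation. If $fg=0$ and $u=f+g$ is a unit, put $c=fu^{-1}$; then $1-c=gu^{-1}$ and
\begin{equation}\label{eq:fg}
cu(1-c)=fgu^{-1}=0 .
\end{equation}
(Conversely, from $c,u$ one recovers $f=cu$ and $g=(1-c)u$.) Endomorphisms of a module whose submodules form a chain under inclusion supply such pairs.

\begin{lemma}\label{lem:uniserial}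
Let $M$ be a module whose submodules form a chain. Let $f,g\in\operatorname{End}(M)$ with $f$ surjective but not injective, $g$ injective but not surjective, and $fg=0$. Then $u=f+g$ is an automorphism, and $c=fu^{-1}$ satisfies $cu(1-c)=0$ and $c^2\neq c$.
\end{lemma}

\begin{proof}
The image of $f$ is contained in $\operatorname{im}u+\operatorname{im}g$, which is the larger of the two. Since $\operatorname{im}f=M\ne\operatorname{im}g$, we get $\operatorname{im}u=M$. If $\ker u\neq0$, then $\ker u\cap\ker f$, the smaller of two nonzero submodules, is nonzero, and $g=u-f$ vanishes on it, contrary to injectivity. So $u$ is an automorphism, and $cu(1-c)=0$ by \eqref{eq:fg}. If $c^2=c$, then $M=cM\oplus(1-c)M$. One summand must be $0$, so $c=0$ or $1-c=0$, that is, $f=0$ or $g=0$. But $M\neq0$ because $f$ is not injective, so the surjective map $f$ and the injective map $g$ are nonzero.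
\end{proof}

So we look for such an $M$ for which $\operatorname{End}(M)$ has stable range one. The simplest way to get $fg=0$ is to have $\operatorname{im}g=\ker f$. Then $\ker f\cong M$ and $M/\ker f\cong M$, so the chain of submodules of $M$ consists of two copies of itself stacked on each other. The model is the interval $[0,1]$, whose points stand for submodules, with $0$ for $M$ and $1$ for the zero submodule; $g$ acts as $b\mapsto\frac{1+b}2$ and $f$ as $b\mapsto\min(2b,1)$.

A valuation ring with an element $x^b$ of value $b$ for each dyadic $b\ge0$ provides such a chain, namely the ideals between $(x)$ and $(1)$. But the map $x^b\mapsto x^{2b}$ on it is a ring automorphism, not a module homomorphism. We repair this by adjoining an element $\delta$ with $\delta x^b=x^{2b}\delta$ and working with \emph{right} modules, on which left multiplication by $\delta$ is linear. Adjoining $\delta$ creates too many right ideals, and a localization will restore the chain. We now carry out these three steps.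

\subsection*{The valuation ring}
Let $k$ be a field and $\Gamma=\mathbb Z[1/2]$; we write $\Gamma_{\ge0}$ for its nonnegative elements. Let
\[
F=\bigcup_{n\ge0}k(x^{1/2^n}),\qquad V=\bigcup_{n\ge0}k[x^{1/2^n}]_{(x^{1/2^n})} .
\]
Then $V$ is the ring of a valuation $v:F^*\to\Gamma$ with $v(x^b)=b$ and residue field $k$, and every $a\in F^*$ is $x^{v(a)}$ times a unit of $V$. Let $\mathfrak m$ be the maximal ideal of $V$, and let $\sigma$ be the $k$-automorphism of $F$ with $\sigma(x^b)=x^{2b}$; its inverse exists because exponents can be halved. Then $v\sigma=2v$, so $\sigma(V)=V$ and $\sigma(\mathfrak m)=\mathfrak m$, and $\sigma$ acts trivially on $V/\mathfrak m=k$.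

\subsection*{Adjoining $\delta$}
Let $A=V[\delta^{\pm1};\sigma]$ be the skew Laurent polynomial ring: its elements are uniquely finite sums $\sum a_i\delta^i$ with $a_i\in V$, and $\delta a=\sigma(a)\delta$. It is a $k$-algebra and, by comparing leading terms, a domain. For all $i\in\mathbb Z$ and $b\in\Gamma_{\ge0}$,
\begin{equation}\label{eq:rule}
\delta^ix^b=x^{2^ib}\,\delta^i .
\end{equation}
Since $\sigma(\mathfrak m)=\mathfrak m$, the set $\mathfrak mA=A\mathfrak m$ of elements with all coefficients in $\mathfrak m$ is an ideal, and $A/\mathfrak mA\cong k[\delta^{\pm1}]$ is a commutative domain. Hence $T:=A\setminus\mathfrak mA$ is multiplicatively closed. Extracting the least valuation of the coefficients, which may be written to the left or to the right of the powers of $\delta$, we obtain for each $0\neq s\in A$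
\begin{equation}\label{eq:extract}
s=x^bt=t'x^{b'}\qquad\text{with } t,t'\in T,\ b,b'\in\Gamma_{\ge0}.
\end{equation}

\subsection*{Localizing}
We want to invert $T$. Recall that a multiplicatively closed set $T$ of nonzero elements in a domain $A$, with $1\in T$, is \emph{right Ore} if $sT\cap tA\neq\emptyset$ for all $s\in A$, $t\in T$. The ring $AT^{-1}$ of right fractions $st^{-1}$ then exists and contains $A$. The left condition is $Ts\cap At\ne\emptyset$, and if both hold, then $AT^{-1}=T^{-1}A$. A domain in which the set of all nonzero elements is right (left) Ore is called a right (left) Ore domain; right (left) Noetherian domains are right (left) Ore.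

\begin{lemma}
The set $T$ is left and right Ore in $A$.
\end{lemma}

\begin{proof}
The ring $F[\delta^{\pm1};\sigma]$ is a left and right Noetherian domain, hence left and right Ore. Let $0\ne s\in A$ and $t\in T$ (for $s=0$ the conditions are trivial). There are nonzero $p,q\in F[\delta^{\pm1};\sigma]$ with $sp=tq$. Multiplying both on the right by a high power of $x$, which by \eqref{eq:rule} raises the valuations of all their coefficients, we may assume $p,q\in A$. By \eqref{eq:extract} write $p=p_1x^b$ and $q=q_1x^{b'}$ with $p_1,q_1\in T$.

If $b'\ge b$, cancel $x^b$ to get $sp_1=t(q_1x^{b'-b})\in sT\cap tA$, as required. If $b'<b$, cancel $x^{b'}$ to get $sp_1x^{b-b'}=tq_1$. The right side lies in $T$ and the left side in $\mathfrak mA$, a contradiction.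

For the left condition, choose nonzero $p,q$ with $ps=qt$, multiply them on the left by a high power of $x$ to bring them into $A$, and write $p=x^bp_1$ and $q=x^{b'}q_1$ with $p_1,q_1\in T$. If $b'\ge b$, then $p_1s=(x^{b'-b}q_1)t\in Ts\cap At$. If $b'<b$, then $x^{b-b'}p_1s=q_1t$ lies in $\mathfrak mA\cap T=\emptyset$, a contradiction.
\end{proof}

Let $R=AT^{-1}=T^{-1}A$. It is a $k$-algebra and a domain, as a subring of the division ring of fractions of the Ore domain $F[\delta^{\pm1};\sigma]$.

\begin{lemma}\label{lem:R}
Let $b,b'$ denote elements of $\Gamma_{\ge0}$, and let $U(R)$ be the unit group of $R$.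
\begin{enumerate}
\item[(a)] Every $0\neq r\in R$ can be written $r=x^b\omega=\omega'x^{b'}$ with $\omega,\omega'\in U(R)$.
\item[(b)] $x^bR\subseteq x^{b'}R$ if and only if $b\ge b'$. Hence $\lambda(r):=b$ in \textup{(a)} is determined by $rR=x^bR$, and $r$ is a unit if and only if $\lambda(r)=0$. Any two right ideals of $R$ are comparable.
\item[(c)] $R$ is local, its Jacobson radical $P=\bigcup_{b>0}x^bR$ is the set of nonunits, and $R/P\cong k(\delta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $r=s_1t_1^{-1}=t_2^{-1}s_2$ with $s_i\in A$, $t_i\in T$, and apply \eqref{eq:extract}: $s_1=x^bt$ and $s_2=t'x^{b'}$ give $r=x^b(tt_1^{-1})=(t_2^{-1}t')x^{b'}$.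

(b) For $b>0$ the element $x^b$ has no right inverse: if $x^bst^{-1}=1$ with $s\in A$, $t\in T$, then $t=x^bs\in\mathfrak mA$, which is impossible. If $b\ge b'$, then $x^b=x^{b'}x^{b-b'}\in x^{b'}R$. If $b<b'$ and $x^b=x^{b'}r$, then $1=x^{b'-b}r$, a contradiction. So $b=\lambda(r)$ depends only on $rR$, and $rR=R$ exactly when $b=0$; in that case $r=\omega$ is a unit. By (a), any two principal right ideals are comparable. If $X,Y$ are right ideals and $r\in X\setminus Y$, then no $y\in Y$ satisfies $rR\subseteq yR$, so $yR\subseteq rR\subseteq X$ for all $y\in Y$, and $Y\subseteq X$.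

(c) By (b), the elements of $P$ are exactly $0$ and the $r$ with $\lambda(r)>0$, that is, the nonunits. As a union of a chain of right ideals, $P$ is a right ideal. A proper right ideal contains no unit, so $P$ is the unique maximal right ideal; hence $P=J(R)$ is two-sided and $R$ is local. For $0\ne s=x^bt\in A$ with $t\in T$, we have $\lambda(s)=b$, and $b>0$ if and only if $s\in\mathfrak mA$. So $A\cap P=\mathfrak mA$, and $A/\mathfrak mA=k[\delta^{\pm1}]$ embeds in $R/P$. Every element of $R/P$ is the image of some $st^{-1}$ with $s\in A$, $t\in T$, so $R/P$ is the field of fractions $k(\delta)$.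
\end{proof}

\section{The ring $E$}\label{sec:E}

Let $M=R/xR$, a right $R$-module. Its submodules form a chain by Lemma~\ref{lem:R}(b). An endomorphism of $M$ is determined by the image $r+xR$ of $1+xR$, and $r$ is admissible exactly when $rx\in xR$. Hence
\[
E:=\operatorname{End}_R(M)\cong B/xR,\qquad B=\{r\in R: rx\in xR\},
\]
with $r\in B$ acting by left multiplication. We denote elements of $E$ by representatives in $B$. The elements of $E$ that matter most are
\[
f=\delta,\qquad g=x^{1/2}\delta^{-1}.
\]
By \eqref{eq:rule}, $fx=x(x\delta)$ and $gx=x^{1/2}x^{1/2}\delta^{-1}=x\delta^{-1}$, so both lie in $B$.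

\subsection*{Units of $E$ and stable range one}

For stable range one we must recognize units of $E$. An endomorphism can fail to be bijective in two ways, and each is detected in the residue field $k(\delta)$ of $R$. For $r\in B$ let $r^*\in R$ be the unique element with $rx=xr^*$. From $(rs)x=rxs^*=xr^*s^*$ we see that $r\mapsto r^*$ is a ring homomorphism $B\to R$. Define
\[
\chi=(\chi_1,\chi_2):B\to k(\delta)\times k(\delta),\qquad \chi_1(r)=r+P,\quad\chi_2(r)=r^*+P .
\]
If $r=xy\in xR$, then $r\in P$ and $r^*=yx\in P$. So $\chi$ is defined on $E$, and it is a unital $k$-algebra homomorphism. From $f^*=x\delta$ and $g^*=\delta^{-1}$ we read off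
\begin{equation}\label{eq:chifg}
\chi(f)=(\delta,0),\qquad\chi(g)=(0,\delta^{-1}).
\end{equation}

\begin{lemma}\label{lem:E}
\begin{enumerate}
\item[(a)] An element $r\in B$ is surjective on $M$ if and only if $\chi_1(r)\ne0$, and injective on $M$ if and only if $\chi_2(r)\neq0$. Hence $r$ is a unit of $E$ if and only if $\chi(r)$ is a unit.
\item[(b)] $\chi:E\to k(\delta)\times k(\delta)$ is surjective.
\item[(c)] $E$ has stable range one, and $J(E)=\ker\chi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Surjectivity means $rR+xR=R$. As $R$ is local and $x\in P$, this holds if and only if $r\notin P$.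

Suppose $r^*\notin P$, so $r^*$ is a unit, and let $rs=xy\in xR$. From $rx=xr^*$ we get $x=rx(r^*)^{-1}$, so $rs=rx(r^*)^{-1}y$ and $s=x(r^*)^{-1}y\in xR$ (here $r\ne0$ because $r^*\ne0$). So $r$ is injective on $M$.

Suppose $r^*\in P$. If $r\in xR$, then $r$ acts as $0$ on $M\neq0$. Otherwise $xR\subseteq rR$ by comparability, so $x=rs$ for some $s$. If $s=xy$, then $x=rxy=xr^*y$ and $1=r^*y\in P$, a contradiction. So $s\notin xR$ while $rs\in xR$, and $r$ is not injective.

(b) Let $D=\chi(E)$, a $k$-subalgebra. The key point is that, by (a), if an element of $D$ is invertible in $k(\delta)\times k(\delta)$, its inverse lies in $D$. By \eqref{eq:chifg}, $\chi(f+g)=(\delta,\delta^{-1})$, so $(\delta^{-1},\delta)\in D$ and $(1,0)=(\delta,0)(\delta^{-1},\delta)\in D$. Hence also $(0,1)\in D$. For $0\ne p\in k[\delta]$ we have $(p,0)=(1,0)\,\chi(p(f))\in D$ and $(p,1)\in D$, so $(p^{-1},1)\in D$ and $(p^{-1},0)\in D$. Thus $k(\delta)\times0\subseteq D$. The same argument with $g$ and polynomials in $\delta^{-1}$ gives $0\times k(\delta)\subseteq D$.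

(c) Let $\alpha E+\beta E=E$. Applying $\chi_i$, we see that $\chi_i(\alpha)$ and $\chi_i(\beta)$ are not both $0$, for $i=1,2$. So there is $\eta_i\in\{0,1\}$ with $\chi_i(\alpha)+\chi_i(\beta)\eta_i\neq0$. By (b) choose $y\in E$ with $\chi(y)=(\eta_1,\eta_2)$; then $\alpha+\beta y$ is a unit by (a). Also by (a), $1+\ker\chi$ consists of units, so $\ker\chi\subseteq J(E)$. Equality holds because $E/\ker\chi\cong k(\delta)\times k(\delta)$ has zero Jacobson radical.
\end{proof}

\subsection*{Failure of the obstruction in $E$}

\begin{proof}[Proof of Theorem~\ref{thm:main}]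
By Lemma~\ref{lem:E}, $E$ is a $k$-algebra with stable range one, and $E/J(E)\cong k(\delta)\times k(\delta)$, so $E$ is semilocal. By \eqref{eq:chifg} and Lemma~\ref{lem:E}(a), $f$ is surjective but not injective and $g$ is injective but not surjective. Moreover,
\[
fg=\delta x^{1/2}\delta^{-1}=x=0\quad\text{in }E .
\]
So Lemma~\ref{lem:uniserial} applies: $u=f+g$ is a unit of $E$, and $c=fu^{-1}$ satisfies $cu(1-c)=0$ and $c^2\ne c$.

Let $\varphi:E\to S$ be an embedding in a DF exchange ring. By Lemma~\ref{lem:corner} we may replace $S$ by $\varphi(1)S\varphi(1)$ and assume that $\varphi$ is unital. Then $\varphi(u)$ is a unit, and Theorem~\ref{thm:obstruction} gives $\varphi(c)^2=\varphi(c)$. So $c^2=c$, a contradiction.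
\end{proof}

\begin{remark}
Let us see what happens on the chain of submodules. For $0\le b\le1$ in $\Gamma$ put $x^bM=x^bR/xR$. Since $\delta^{-1}xR=x^{1/2}R$, we have $\ker f=x^{1/2}M=\operatorname{im}g$, as planned. Furthermore, $ux^{1/2}=x\delta+x^{3/4}\delta^{-1}=x^{3/4}\delta^{-1}$ in $E$. Hence $u(x^{1/2}M)=x^{3/4}M$, and the module form of \eqref{eq:chain} reads
\[
u(1-c)M=\ker c=x^{3/4}M\ \subsetneq\ x^{1/2}M=(1-c)M .
\]
As in Example~\ref{ex:shift}, an automorphism moves a submodule strictly inside itself. This is compatible with Dedekind-finiteness of $E$ because, in contrast to that example, the submodules concerned are not direct summands of $M$.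
\end{remark}

\section{The ideals of $E$}\label{sec:ideals}

In this section $f,g,u,c\in E$ are as in Section~\ref{sec:E}. Let $L=\ker\chi_1$ and $I=\ker\chi_2$. By Lemma~\ref{lem:E}, $E/J(E)\cong k(\delta)\times k(\delta)$, and the ideals of $E$ containing $J(E)=I\cap L$ are $J(E),I,L,E$, with $I$ and $L$ maximal. Also $J(E)\ne0$, since it contains $x^{1/2}\notin xR$. For part~1 of Theorem~\ref{thm:ideals} it remains to prove that \emph{every nonzero ideal $Q$ of $E$ contains $J(E)$}. Fix such a $Q$.

We work with the powers of $x$. Clearly $x^a\in B$ and $(x^a)^*=x^a$ for $a\in\Gamma_{\ge0}$, so $\chi(x^a)=0$ and $x^a\in J(E)$ when $a>0$. If $x^a\in Q$ and $a'\ge a$, then $x^{a'}=x^ax^{a'-a}\in Q$. The plan is to show that $J(E)$ is generated by the $x^a$ with $a>0$ (Step~1), that $Q$ contains some $x^d$ with $0<d<1$ (Step~2), and that the exponent can then be halved repeatedly (Step~3).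

The difficulty is that multiplying elements of $Q$ by elements of $E$ yields multiples of $x^d$ by powers of $f$ or of $g$, which are not units. The remedy is to combine one of each. We have $f^m=\delta^m$ and
\begin{equation}\label{eq:gn}
g^n=x^{1-2^{-n}}\delta^{-n}\qquad(n\ge1),
\end{equation}
since inductively $g\cdot g^n=x^{1/2}\delta^{-1}x^{1-2^{-n}}\delta^{-n}=x^{1/2+1/2-2^{-n-1}}\delta^{-n-1}$. For $m,n\ge1$, \eqref{eq:chifg} gives $\chi(f^m+g^n)=(\delta^m,\delta^{-n})$, so $f^m+g^n$ is a unit. Therefore
\begin{equation}\label{eq:combine}
x^df^m\in Q\ \text{ and }\ x^dg^n\in Q\ \text{ for some }m,n\ge1\quad\Longrightarrow\quad x^d\in Q .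
\end{equation}

\medskip
\noindent\textbf{Step 1: $J(E)=\bigcup_{a>0}x^aE$.} Only the inclusion $\subseteq$ needs proof. Let $0\ne e\in B$ represent an element of $J(E)=\ker\chi$. Then $e,e^*\in P$, and both are nonzero. Choose $a\in\Gamma$ with $0<a\le\min(\lambda(e),\lambda(e^*))$, and write $e=x^ae_1$, $e^*=x^ae_2$ with $e_1,e_2\in R$. Canceling $x^a$ in $ex=xe^*$ gives $e_1x=xe_2$. So $e_1\in B$ and $e=x^ae_1\in x^aE$.

\medskip
\noindent\textbf{Step 2: $Q$ contains $x^d$ for some $d\in\Gamma$ with $0<d<1$.} Let $e\in B\setminus xR$ represent an element of $Q$. We apply \eqref{eq:combine}: multiplication on the right produces $f^m$ and multiplication on the left produces $g^n$. In each case the multiplier must cancel the unit part of $e$ and yet lie in $B$. The factor $\delta^m$ or $\delta^{-n}$ with a large exponent takes care of the latter.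

(a) Write $e=x^b\varepsilon$ with $\varepsilon\in U(R)$. Since $e\notin xR$, we have $0\le b<1$. Choose $a\in\Gamma_{\ge0}$ with $0<a+b<1$. Let $\varepsilon xR=x^{\ell}R$, choose $m\ge1$ with $2^m\ge\ell$, and put $h=\varepsilon^{-1}x^a\delta^m$. Then $hx=\varepsilon^{-1}x^{a+2^m}\delta^m$, and $x^{a+2^m}\in x^{\ell}R=\varepsilon xR$. So $hx\in xR$, that is, $h\in B$. Hence
\[
eh=x^{b+a}\delta^m=x^{d_1}f^m\in Q,\qquad d_1=a+b\in(0,1).
\]

(b) Write $e=\tilde\varepsilon x^{\tilde b}$ with $\tilde\varepsilon\in U(R)$, and let $\tilde\varepsilon^{-1}xR=x^{\tilde\ell}R$. Since $e\notin xR$, we have $x^{\tilde b}\notin x^{\tilde\ell}R$, that is, $\tilde b<\tilde\ell$. Choose $s\in\Gamma$ with $0<s<1$ and $s\le\tilde\ell-\tilde b$, choose $n\ge1$ with $w:=1-2^{-n}(\tilde b+s)\ge0$, and put $h'=x^w\delta^{-n}\tilde\varepsilon^{-1}\in R$. Writing $\tilde\varepsilon^{-1}x=x^{\tilde\ell}y$, we get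
\[
h'x=x^w\delta^{-n}x^{\tilde\ell}y=x^{w+2^{-n}\tilde\ell}\,\delta^{-n}y,
\qquad w+2^{-n}\tilde\ell=1+2^{-n}(\tilde\ell-\tilde b-s)\ge1,
\]
so $h'\in B$. By \eqref{eq:gn},
\[
h'e=x^{w+2^{-n}\tilde b}\,\delta^{-n}=x^{1-2^{-n}s}\,\delta^{-n}=x^{d_2}g^n\in Q,\qquad d_2=2^{-n}(1-s)\in(0,1).
\]

(c) Let $d=\max(d_1,d_2)\in(0,1)$. Multiplying on the left by $x^{d-d_1}$ and $x^{d-d_2}$ respectively, we get $x^df^m,x^dg^n\in Q$, so $x^d\in Q$ by \eqref{eq:combine}.

\medskip
\noindent\textbf{Step 3: if $x^d\in Q$ with $0<d<1$, then $x^{d/2}\in Q$.} First,
\[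
x^{d/2}g=x^{1/2}x^{d/2}\delta^{-1}=x^{1/2}\delta^{-1}x^d=gx^d\in Q .
\]
By \eqref{eq:combine} we now need $x^{d/2}f^l\in Q$ for some $l\ge1$. We obtain it by multiplying on the left by the unit $g^l+f$. By \eqref{eq:gn} and \eqref{eq:rule},
\[
(g^l+f)\,x^{d/2}f^l
= x^{1-2^{-l}}\delta^{-l}x^{d/2}\delta^l+\delta x^{d/2}\delta^l
= x^{1-2^{-l}(1-d/2)}+x^{d}f^{l+1}.
\]
Since $d<1$, the exponent $1-2^{-l}(1-d/2)$ is at least $d$ for $l$ large. For such $l$ both terms lie in $x^dE\subseteq Q$, so $x^{d/2}f^l\in Q$, as required.

\begin{proof}[Proof of Theorem~\ref{thm:ideals}]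
\emph{Part 1.} Let $Q$ be a nonzero ideal. By Steps 2 and 3, $Q$ contains $x^{2^{-i}d}$ for some $d\in(0,1)$ and all $i\ge0$, hence $x^a$ for all $a>0$. By Step~1, $J(E)\subseteq Q$.

\emph{Part 2.} Let $\varphi:E\to S$ be a homomorphism to a DF exchange ring. Passing to the corner $\varphi(1)S\varphi(1)$ as before, we may assume that $\varphi$ is unital. By Theorem~\ref{thm:obstruction}, $\varphi(c)^2=\varphi(c)$. So $\ker\varphi$ contains the nonzero element $c-c^2$, and $J(E)\subseteq\ker\varphi$ by part~1.

Now let $\varphi:E\to S$ be unital with $S$ a DF ring. If $S$ is right Rickart, then $\operatorname{ann}_S(\varphi(c))$ is generated by an idempotent. So Lemma~\ref{lem:rickart}, applied to $\varphi(c)$ and $\varphi(u)$, gives $\varphi(c)^2=\varphi(c)$, and we conclude as above. If $S$ is left Rickart, consider the opposite ring $S^{\mathrm{op}}$, which is DF and right Rickart, and put $c'=1-\varphi(c)$. Read in $S^{\mathrm{op}}$, the product $c'\varphi(u)(1-c')$ is the element $(1-c')\varphi(u)c'=\varphi(cu(1-c))=0$ of $S$. So Lemma~\ref{lem:rickart} in $S^{\mathrm{op}}$ shows that $c'$ is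 idempotent, hence so is $\varphi(c)$, and again $J(E)\subseteq\ker\varphi$.
\end{proof}

As $k(\delta)\times k(\delta)$ is itself a DF exchange ring, Theorem~\ref{thm:ideals} says that $E\to E/J(E)$ is the universal homomorphism from $E$ to DF exchange rings.

\section{Sharpness}\label{sec:sharp}

\emph{Length two is minimal.} The ring $E/J(E)$ has length $2$, the least possible for a semilocal counterexample. Indeed, if $R_0/J(R_0)$ has length $1$, it is a division ring and $R_0$ is local. For $a\in R_0$, one of $a,1-a$ is a unit, and the idempotent $1$ or $0$, respectively, verifies the exchange condition. Also $R_0$ is DF: if $xy=1$, then $x\notin J(R_0)$, so $x$ is a unit. So $R_0$ is already a DF exchange ring.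

\medskip
\noindent\emph{Noncommutativity is needed.} Let $R_0$ be commutative. Then $R_0$ embeds in the product of its localizations at all maximal ideals, since the annihilator of an element that vanishes in each of them lies in no maximal ideal. This product is a commutative ring, hence DF, and a product of local rings, hence exchange, because the exchange condition can be verified in each factor.

\begin{thebibliography}{1}
\raggedright
\bibitem{HL} \emph{On a question of Hartwig and Luh}, \url{https://core-cms.cambridgecore.org/core/services/aop-cambridge-core/content/view/AA548C1E986D1C773325302A11EA4BE2/S0004972713000373a.pdf/on-a-question-of-hartwig-and-luh.pdf}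
\end{thebibliography}

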